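# An affine group scheme over the dual numbers that does not embed in any $\mathrm{GL}_n$

## A group whose representations all have a common kernel

Throughout, $k$ is a field, $A=k[\epsilon]/(\epsilon^2)$ is the ring of dual numbers, and $u(a)=\begin{pmatrix}1&a\\0&1\end{pmatrix}$. A representation of an $A$-group scheme $G$ is a homomorphism $G\to\mathrm{GL}(V)$ with $V$ a free $A$-module of finite rank. For an $A$-algebra $R$ let
$$G(R)=\{(t,g,y)\in R^\times\times \mathrm{SL}_2(R)\times R:\ \epsilon g_{21}=0,\ \epsilon(g_{11}-1)=0,\ \epsilon(g_{22}-1)=0\},$$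
$$(t,g,y)(t',g',y')=\bigl(tt'(1+\epsilon g_{12}y'),\,gg',\,y+y'\bigr).$$

**Theorem 1.** $G$ is an affine $A$-group scheme of finite type, with central subgroup $Z=\{(t,1,0)\}\cong\mathbb G_{m,A}$. If $i\in\mathbb Z$ is a weight of $Z$ in some representation of $G$, then $i=0$ in $k$. Hence every homomorphism $G\to \mathrm{GL}_{n,A}$ is trivial on $Z$ (if $\operatorname{char}k=0$), respectively on $\mu_p\subset Z$ (if $\operatorname{char}k=p$). In particular $G$ does not embed in any $\mathrm{GL}_{n,A}$.

Here is the question that the theorem answers. Over a field, an algebraic group (a group scheme of finite type) is affine if and only if it embeds in $\mathrm{GL}_n$ for some $n\ge 0$, where "embeds" means that there is a homomorphism to $\mathrm{GL}_n$ which is a closed immersion. The question, from "Rational Points on Varieties", is whether every affine group scheme of finite type over $A$ embeds in some $\mathrm{GL}_{n,A}$. Theorem 1 says no, for every field $k$.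

Some words in the statement need care.

We describe an affine $A$-scheme by its points in all $A$-algebras $R$. Two kinds of $R$ are worth keeping apart. If $R$ is a $k$-algebra, viewed as an $A$-algebra through $\epsilon\mapsto 0$, then the three conditions on $g$ are empty and the factor $1+\epsilon g_{12}y'$ equals $1$. So the fibre $G_k$ is the direct product $\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$. If $R$ is flat over $A$, then $\epsilon r=0$ holds exactly when $r\in\epsilon R$, so the conditions say that $g$ modulo $\epsilon$ lies in the group of matrices $u(a)$. For instance, $G(A)$ involves only matrices in $\mathrm{SL}_2(k[\epsilon]/(\epsilon^2))$ whose reduction is upper unipotent. The group looks large on $k$-algebras and small on flat algebras. This tension will be the engine of the proof.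

In particular $G$ is not flat over $A$. If it were, the annihilator of $\epsilon$ in $\mathcal O(G)$ would be $\epsilon\mathcal O(G)$. But $\epsilon g_{21}=0$, while $g_{21}$ is nonzero in $\mathcal O(G)/\epsilon\mathcal O(G)=\mathcal O(\mathbb G_m\times \mathrm{SL}_2\times\mathbb G_a)$. Lack of flatness alone is no obstruction: $\{a\in R:\epsilon a=0\}$ is a non-flat closed subgroup of $\mathbb G_{a,A}$, and it embeds in $\mathrm{GL}_{2,A}$ by $a\mapsto u(a)$.

Weights are as over a field. If $\mathbb G_{m,A}$ acts on $V$, then $i$ is a weight when the submodule $V_i$ on which $t$ acts as $t^i$ is nonzero. The precise statement is as follows.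

**Lemma A.** Let $G$ be an $A$-group scheme with a central subgroup $Z\cong\mathbb G_{m,A}$, and let $V$ be a representation of $G$. Then $V=\bigoplus_i V_i$, where $t\in Z$ acts on $V_i$ as $t^i$. Each $V_i$ is free of finite rank over $A$ and is stable under $G$.

*Proof.* For $v\in V$, the universal point $t\in\mathbb G_m(A[t^{\pm1}])$ sends $v$ to $\sum_i p_i(v)t^i$ with $A$-linear maps $p_i:V\to V$. Since acting by $t'$ and then $t$ is acting by $tt'$, we get $p_ip_j=0$ for $i\ne j$ and $p_i^2=p_i$. Putting $t=1$ gives $\sum_ip_i=1$. So $V=\bigoplus_i V_i$ with $V_i=p_i(V)$. A direct summand of a free module of finite rank is finitely generated projective, hence free because $A$ is local. If $g\in G(R)$, then $g$ commutes with $t$ over $R[t^{\pm1}]$. Comparing coefficients of $t^i$ gives $gp_i=p_ig$ on $V\otimes_AR$, so $g$ preserves $V_i\otimes_AR$. $\square$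

Finally, a closed immersion is a monomorphism, so it is injective on $R$-points for every $R$. A homomorphism that is trivial on $Z$ or on $\mu_p\subset Z$ is therefore not a closed immersion: the class of $t$ in $A[t^{\pm1}]$, respectively in $A[t]/(t^p-1)$, is a point of $Z$, respectively of $\mu_p$, different from $1$.

## The group law: $\epsilon g_{12}$ is an additive function

We check the first sentence of Theorem 1. The functor $G$ is represented by
$$A[t^{\pm1},g_{11},g_{12},g_{21},g_{22},y]/(\det g-1,\ \epsilon g_{21},\ \epsilon (g_{11}-1),\ \epsilon (g_{22}-1)),$$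
which is of finite type over $A$. The condition on $g$ says precisely that
$$\epsilon g=\epsilon\, u(g_{12}).$$
If $g$ and $g'$ satisfy it, then $\epsilon gg'=u(g_{12})\,\epsilon g'=\epsilon\, u(g_{12})u(g_{12}')=\epsilon\, u(g_{12}+g'_{12})$. So $gg'$ satisfies it too, and
$$\epsilon (gg')_{12}=\epsilon(g_{12}+g_{12}').\tag{1}$$
The inverse $g^{-1}=\begin{pmatrix}g_{22}&-g_{12}\\-g_{21}&g_{11}\end{pmatrix}$ also satisfies it, and $(g^{-1})_{12}=-g_{12}$.

Note how special (1) is. The entry $g_{12}$ is far from additive on $\mathrm{SL}_2$. It becomes additive after multiplication by $\epsilon$, because the conditions force $\epsilon g$ to look unipotent.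

Now for the group axioms. We use $(1+\epsilon v)(1+\epsilon w)=1+\epsilon(v+w)$ throughout; in particular $1+\epsilon v$ is a unit.

- Associativity. The first coordinate of $\bigl((t,g,y)(t',g',y')\bigr)(t'',g'',y'')$ is $tt't''\bigl(1+\epsilon(g_{12}y'+(gg')_{12}y'')\bigr)$. That of $(t,g,y)\bigl((t',g',y')(t'',g'',y'')\bigr)$ is $tt't''\bigl(1+\epsilon(g'_{12}y''+g_{12}(y'+y''))\bigr)$. They agree by (1).
- The unit is $(1,1,0)$.
- The inverse of $(t,g,y)$ is $(t^{-1}(1+\epsilon g_{12}y),g^{-1},-y)$. Multiplied on the right of $(t,g,y)$ it gives first coordinate $(1+\epsilon g_{12}y)(1-\epsilon g_{12}y)=1$. Multiplied on the left it gives $(1+\epsilon g_{12}y)(1+\epsilon (g^{-1})_{12}y)=1$.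
- $Z$ is central: $(t,1,0)(t',g',y')=(tt',g',y')=(t',g',y')(t,1,0)$.

So $G$ is a central extension by $\mathbb G_m$ of a closed subgroup of $\mathrm{SL}_{2,A}\times\mathbb G_{a,A}$. Both ends embed in some $\mathrm{GL}_n$. The extension itself is what resists.

## Simpler extensions, and where the field proof stops

Before attacking $G$, let us look at extensions without the $\mathrm{SL}_2$.

**Definition.** Let $H$ be an affine algebraic group over $k$. A normalized 2-cocycle (for the trivial module $k$) is $c\in\mathcal O(H\times H)$ with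
$$c(h,h')-c(xh,h')+c(x,hh')-c(x,h)=0,\qquad c(e,h)=c(h,e)=0.\tag{2}$$
It is a coboundary if $c(h,h')=f(h)+f(h')-f(hh')$ for some $f\in\mathcal O(H)$. The class of $c$ modulo coboundaries is $[c]\in H^2(H,k)$. Let $E_c$ be $\mathbb G_{m,A}\times H_A$ with the law $(t,h)(t',h')=(tt'(1+\epsilon c(h,h')),hh')$.

Associativity is exactly the cocycle identity, and $(1,e)$ is the unit. The inverse of $(t,h)$ is $(t^{-1}(1-\epsilon c(h,h^{-1})),h^{-1})$. This is a two-sided inverse because (2) at the triple $(h,h^{-1},h)$ gives $c(h^{-1},h)=c(h,h^{-1})$. The subgroup $\mathbb G_{m,A}=\{(t,e)\}$ is central because $c$ is normalized. The ring $\mathcal O(E_c)=A[t^{\pm1}]\otimes_k\mathcal O(H)$ is free over $A$. So $E_c$ is a flat affine $A$-group scheme of finite type, smooth if $H$ is smooth.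

*An example that embeds.* Let $\operatorname{char} k\neq2$, $H=\mathbb G_a$, $c(a,a')=aa'$. With $f(a)=-a^2/2$ we have $f(a)+f(a')-f(a+a')=aa'$. So $(t,a)\mapsto(t(1-\epsilon a^2/2),a)$ is an isomorphism of $E_c$ with $(\mathbb G_m\times\mathbb G_a)_A$, and $E_c$ embeds.

*The first serious example.* Let $H=\mathbb G_a^2$ and $c\bigl((a,b),(a',b')\bigr)=ab'$. It is bilinear, hence satisfies (2). The group $E_c$ has law
$$(t,a,b)(t',a',b')=(tt'(1+\epsilon ab'),a+a',b+b').\tag{3}$$

The natural first attempt is to copy the proof over a field: let the group act on functions by $(g\cdot f)(x)=f(xg)$, and find a finite stable piece of $\mathcal O(E_c)$ containing generators. For (3) start with the function $t$. Its value at $(t,a,b)(t',a',b')$ is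
$$tt'+\epsilon ta\cdot t'b'.$$
So a stable submodule containing $t$ must contain $\epsilon ta$, and $N=At+A\epsilon ta$ is indeed stable. But $N$ has $k$-basis $t,\epsilon t,\epsilon ta$, hence dimension $3$ over $k$, and a free $A$-module of finite rank has even dimension. So $N$ is not free. Over a field every submodule is free; here the argument stops. If we repair this by adding $ta$, then the formula
$$(ta^m)\bigl((t,a,b)(t',a',b')\bigr)=tt'(1+\epsilon ab')(a+a')^m$$
contains the term $\epsilon ta^{m+1}\cdot t'b'$. With $ta$ comes $\epsilon ta^2$, then we add $ta^2$, and so on. The span of all $ta^m$ is stable and free, but of infinite rank.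

In characteristic $0$ this is no accident, and a trace proves it.

**Theorem 2.** Let $\operatorname{char}k=0$. Then $E_c$ embeds in some $\mathrm{GL}_{n,A}$ if and only if $[c]=0$ in $H^2(H,k)$. In particular the smooth group with connected fibres $\mathbb G_m\times\mathbb G_a^2$ over $A$ with law (3) does not embed in any $\mathrm{GL}_{n,A}$.

**Step 1: a coboundary gives a constant group.** Suppose $c(h,h')=f(h)+f(h')-f(hh')$. Then $(1+\epsilon c(h,h'))(1+\epsilon f(hh'))=(1+\epsilon f(h))(1+\epsilon f(h'))$. This says that $(t,h)\mapsto (t(1+\epsilon f(h)),h)$ is a homomorphism from $E_c$ to $(\mathbb G_m\times H)_A$. Its inverse is $(t,h)\mapsto(t(1-\epsilon f(h)),h)$. The group $\mathbb G_m\times H$ embeds in some $\mathrm{GL}_n$ over $k$; base change to $A$ gives an embedding of $E_c$.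

**Step 2: an embedding makes $c$ a coboundary.** Suppose $E_c$ embeds. Some weight $i\neq0$ of the central $\mathbb G_m$ occurs, since otherwise $\mathbb G_m$ would act trivially. By Lemma A the weight space $V$ is free of some rank $n\ge1$ and is $E_c$-stable. Put $\bar V=V/\epsilon V$ and choose a basis, so $V=\bar V\otimes_kA$. Let $X(h)$ be the action of $(1,h)$, and $X_0(h)$ its reduction modulo $\epsilon$. Modulo $\epsilon$ the group is $\mathbb G_m\times H$, so $X_0$ is a representation of $H$ and $X_0(h)$ is invertible. Hence we may write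
$$X(h)=(1+\epsilon\xi(h))X_0(h),\qquad \xi\in\operatorname{End}(\bar V)\otimes\mathcal O(H).$$
Since $(1,h)(1,h')=(1+\epsilon c(h,h'),e)(1,hh')$ and $(1+\epsilon c)^i=1+i\epsilon c$, we have $X(h)X(h')=(1+i\epsilon c(h,h'))X(hh')$. The coefficient of $\epsilon$, after cancelling $X_0(hh')$, is
$$\xi(h)+X_0(h)\xi(h')X_0(h)^{-1}-\xi(hh')=i\,c(h,h')\cdot 1.$$
Take traces: $\operatorname{tr}\xi(h)+\operatorname{tr}\xi(h')-\operatorname{tr}\xi(hh')=in\,c(h,h')$. Since $in\ne0$ in $k$, the cocycle $c$ is a coboundary.

**Step 3: the group (3).** Coboundaries on a commutative group are symmetric in $(h,h')$. The function $ab'$ is not symmetric, since $ab'\ne a'b$ in $k[a,b,a',b']$. So $[c]\neq0$ and (3) does not embed. $\blacksquare$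

In characteristic $p$ the trace gives only $in=0$ in $k$, which says nothing when $p\mid n$. The following example shows that for $p\ge3$ this is a defect of the group (3) and not of the method.

*Example: (3) has a representation of weight $1$ when $\operatorname{char}k=p\ge3$.* Let $A'=k[\delta]/(\delta^6)$, an $A$-algebra through $\epsilon\mapsto\delta^3$. It is free over $A$ with basis $1,\delta,\delta^2$. Choose $s$ with $p^s\ge6$ and let $B=A'[z]/(z^{p^s})$, free over $A$ of rank $3p^s$. For $a,b$ in an $A$-algebra $R$ let $\theta(a)$ be the $(A'\otimes_AR)$-algebra endomorphism $z\mapsto z+\delta a$ of $B\otimes_AR$. It is well defined because $(z+\delta a)^{p^s}=z^{p^s}+\delta^{p^s}a^{p^s}=0$. Clearly $\theta(a)\theta(a')=\theta(a+a')$. On elements divisible by $\delta^2$, any product of three is zero, so $\exp(v)=1+v+v^2/2$ turns sums into products. Put $\omega(b)=\exp(\delta^2bz)$ and let $P(a,b)$ be "apply $\theta(a)$, then multiply by $\omega(b)$". Then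
$$\omega(b)\,\theta(a)(\omega(b'))=\exp\bigl(\delta^2(b+b')z+\delta^3ab'\bigr)=(1+\epsilon ab')\,\omega(b+b'),$$
so $P(a,b)P(a',b')=(1+\epsilon ab')P(a+a',b+b')$. Moreover $P(0,0)=1$, so each $P(a,b)$ is invertible and $(t,a,b)\mapsto tP(a,b)$ is a representation of (3).

Let us see what must be blocked. If a weight-$i$ representation of (3) is written with $X(a)=(1+\epsilon\xi(a))X_0(a)$ for the action of $(1,a,0)$ and $Y(b)=(1+\epsilon\eta(b))Y_0(b)$ for that of $(1,0,b)$, the commutation relation yields
$$i\,ab\cdot1=\bigl[\xi(a)-Y_0(b)\xi(a)Y_0(b)^{-1}\bigr]+\bigl[X_0(a)\eta(b)X_0(a)^{-1}-\eta(b)\bigr].$$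
The term $iab$ may come from either bracket. The group $G$ of Theorem 1 is (3) with the additive coordinate $a$ replaced by $g_{12}$ on a group which, modulo $\epsilon$, is all of $\mathrm{SL}_2$. So $X_0(a)$ is forced to extend to a representation of $\mathrm{SL}_2$. We now show that this makes the second bracket harmless. The first bracket will then fall to a determinant.

## A functional on $M[a]$ from the two charts of the punctured plane

Let $M$ be a finite-dimensional rational $\mathrm{SL}_2$-module over $k$, that is, a finite-dimensional $k$-space with a homomorphism $\mathrm{SL}_2\to\mathrm{GL}(M)$ of $k$-group schemes. Every $g\in\mathrm{SL}_2(R)$ acts on $M\otimes R$, compatibly with maps $R\to R'$ of $k$-algebras. We write $M[a]=M\otimes k[a]$.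

We want a linear map $r:M[a]\to M$ that kills every $u(a)m-m$ but sends $a\,m$ to $m$ when $m$ is $\mathrm{SL}_2$-invariant. No such $r$ can exist for general modules over the group $U=\{u(a)\}$. In $k^2$ we have $u(a)e_2-e_2=a\,e_1$ with $e_1$ fixed by $U$. But $e_1$ is not fixed by $\mathrm{SL}_2$, so this is no contradiction.

The idea is to use the first-column map $\mathrm{SL}_2\to\mathbb A^2\setminus\{0\}$, $g\mapsto ge_1$, which does not change when $g$ is replaced by $g\,u(a)$. It has a section on each of the two charts $x\ne0$ and $y\neq 0$: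
$$s_x=\begin{pmatrix}x&0\\y&x^{-1}\end{pmatrix}\in \mathrm{SL}_2(k[x^{\pm1},y]),\qquad s_y=\begin{pmatrix}x&-y^{-1}\\y&0\end{pmatrix}\in \mathrm{SL}_2(k[x,y^{\pm1}]).$$
Since $s_xu(a)=\begin{pmatrix}x&ax\\y&ay+x^{-1}\end{pmatrix}$, putting $a=-\frac1{xy}$ gives
$$s_y=s_x\,u\Bigl(-\frac1{xy}\Bigr)\quad\text{in }\mathrm{SL}_2(k[x^{\pm1},y^{\pm1}]).\tag{4}$$
The transition function $-\frac1{xy}$ has a monomial that occurs neither in $k[x,y^{\pm1}]$ nor in $k[x^{\pm1},y]$. We read off its coefficient.

**Definition.** For $P(a)\in M[a]$ let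
$$r(P)=-\Bigl(\text{coefficient of }x^{-1}y^{-1}\text{ in }s_x\cdot P\bigl(-\tfrac1{xy}\bigr)\in M\otimes k[x^{\pm1},y^{\pm1}]\Bigr)\in M.$$

*Example.* For $M=k^2$ we have $s_x\cdot(-\frac1{xy}e_1)=-\frac1{xy}(xe_1+ye_2)=-\frac1ye_1-\frac1xe_2$, so $r(a\,e_1)=0$. For $M=k$ trivial, $r(a)=1$.

**Lemma B.** The map $r:M[a]\to M$ is $k$-linear, and:

* (i) if $m\in M^{\mathrm{SL}_2}$, then $r(a\,m)=m$;
* (ii) if $m\in M$, then $r(u(a)m-m)=0$;
* (iii) if $\varphi\in\operatorname{End}_{\mathrm{SL}_2}(M)$, then $r(\varphi P)=\varphi\,r(P)$.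

All of this extends $k[b]$-linearly to $M\otimes k[b]$, with $\varphi\in\operatorname{End}_{\mathrm{SL}_2}(M)\otimes k[b]$ in (iii).

*Proof.* Linearity is clear. For (i), $s_x$ fixes $m$, so $s_x\cdot(-\frac1{xy}m)=-\frac1{xy}m$. For (ii), let $P(a)=u(a)m-m$. By (4),
$$s_xP\bigl(-\tfrac1{xy}\bigr)=s_x\,u\bigl(-\tfrac1{xy}\bigr)m-s_xm=s_ym-s_xm.$$
Here $s_ym\in M\otimes k[x,y^{\pm1}]$ has no negative power of $x$, and $s_xm\in M\otimes k[x^{\pm1},y]$ has no negative power of $y$. So neither contains $x^{-1}y^{-1}$. For (iii), $\varphi$ commutes with the action of $s_x$ and with taking coefficients. The extension to $k[b]$ is obtained by applying $r$ to each coefficient of a power of $b$: if $P=\sum_jP_jb^j$ and $\varphi=\sum_l\varphi_lb^l$, then $r(\varphi P)=\sum_{j,l}\varphi_lr(P_j)b^{j+l}=\varphi\,r(P)$, and (i), (ii) hold coefficient by coefficient. $\square$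

## Every weight of $Z$ vanishes in $k$

We prove the rest of Theorem 1. Let $V$ be a representation of $G$ and let $i$ be a weight of $Z$ in it. By Lemma A we may replace $V$ by $V_i$, which is free of rank $n\ge1$ and $G$-stable. We must show that $i=0$ in $k$.

**Step 1: a commutation relation.** The purpose is to turn the group law into one identity of matrices. For $a,b$ in an $A$-algebra put $x(a)=(1,u(a),0)$ and $y(b)=(1,1,b)$; these lie in $G$ because $u(a)$ satisfies the conditions. The group law gives $x(a)y(b)=(1+\epsilon ab,u(a),b)$ and $y(b)x(a)=(1,u(a),b)$, hence $x(a)y(b)=(1+\epsilon ab,1,0)\,y(b)x(a)$. Let $X(a)$ and $Y(b)$ be the actions of $x(a),y(b)$ on $V\otimes_AA[a,b]$. The central element acts as $(1+\epsilon ab)^i=1+i\epsilon ab$, so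
$$X(a)Y(b)=(1+i\epsilon ab)\,Y(b)X(a).\tag{5}$$

**Step 2: what happens modulo $\epsilon$.** The purpose is to bring in $\mathrm{SL}_2$. Let $\bar V=V/\epsilon V$. On it $G_k=\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$ acts, and this is a direct product. So $\bar V$ is a rational $\mathrm{SL}_2$-module, on which $u(a)$ acts as $X_0(a)=X(a)\bmod\epsilon$. The action $Y_0(b)=Y(b)\bmod\epsilon$ of $\mathbb G_a$ commutes with $\mathrm{SL}_2$. Let $M=\operatorname{End}_k(\bar V)$, with $\mathrm{SL}_2$ acting by conjugation; the identity $1\in M$ is invariant.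

Write $Y_0(b)=\sum_jY_jb^j$. Since $Y_0(b)$ commutes with $\mathrm{SL}_2(R)$ over $R[b]$ for every $k$-algebra $R$, each $Y_j$ is in $\operatorname{End}_{\mathrm{SL}_2}(\bar V)$. Also $Y_0(b)^{-1}=Y_0(-b)$. So conjugation by $Y_0(b)$ is the map $N\mapsto\sum_{j,l}(-1)^lY_jNY_l\,b^{j+l}$, which belongs to $\operatorname{End}_{\mathrm{SL}_2}(M)\otimes k[b]$.

**Step 3: the $\epsilon$-part of (5).** The purpose is to obtain an equation in $M[a,b]$. Choose a basis of $V$, so that $V=\bar V\otimes_kA$. Since $X_0(a)$ and $Y_0(b)$ have polynomial inverses $X_0(-a)$ and $Y_0(-b)$, we can write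
$$X(a)=(1+\epsilon\xi(a))X_0(a),\qquad Y(b)=(1+\epsilon\eta(b))Y_0(b),\qquad\xi\in M[a],\ \eta\in M[b].$$
The two sides of (5) become
$$\bigl(1+\epsilon(\xi+X_0\eta X_0^{-1})\bigr)X_0Y_0\quad\text{and}\quad\bigl(1+\epsilon(i\,ab+\eta+Y_0\xi Y_0^{-1})\bigr)Y_0X_0.$$
As $X_0Y_0=Y_0X_0$ is invertible and $X_0(a)\eta X_0(a)^{-1}=u(a)\cdot\eta$, we get
$$\xi(a)+u(a)\cdot\eta(b)=i\,ab\cdot1+\eta(b)+Y_0(b)\,\xi(a)\,Y_0(b)^{-1}\qquad\text{in }M[a,b].\tag{6}$$

**Step 4: remove $\eta$ with the functional $r$.** Apply $r$ to (6), $k[b]$-linearly in the variable $a$, and let $f=r(\xi)\in M$. By Lemma B(ii), $r(u(a)\cdot\eta(b)-\eta(b))=0$. By (i) for the invariant element $1$, $r(i\,ab\cdot1)=ib\cdot1$. By (iii) for conjugation by $Y_0(b)$ (Step 2), $r(Y_0\xi Y_0^{-1})=Y_0fY_0^{-1}$. Hence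
$$Y_0(b)\,f\,Y_0(b)^{-1}=f-ib\qquad\text{in }M[b].\tag{7}$$

**Step 5: the characteristic polynomial.** The purpose is to conclude in every characteristic. Taking the trace of (7) would again give only $in=0$. Instead let $P(T)=\det(T-f)\in k[T]$, monic of degree $n\ge1$. Conjugate matrices have the same characteristic polynomial, so by (7)
$$P(T)=\det(T-f+ib)=P(T+ib)\qquad\text{in }k[b,T].$$
Put $T=0$: $P(ib)=P(0)$ in $k[b]$. The coefficient of $b^n$ on the left is $i^n$, and on the right it is $0$ because $n\ge1$. So $i^n=0$, that is, $i=0$ in $k$.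

It matters here that $b$ is a free variable: modulo $b^p$ in characteristic $p$, the polynomial $T^p$ does satisfy $(T+ib)^p=T^p$.

**Step 6: the kernel.** Weights of $Z$ are therefore $0$ in characteristic $0$ and divisible by $p$ in characteristic $p$. In the first case $Z$ acts trivially in every representation. In the second, a point $t$ of $\mu_p$ acts on $V_i$ by $t^i=(t^p)^{i/p}=1$, so $\mu_p$ acts trivially. No homomorphism $G\to\mathrm{GL}_{n,A}$ is a monomorphism, hence none is a closed immersion. $\blacksquare$

**Complement to Theorem 1.** The common kernel of all representations of $G$ is exactly $Z$ in characteristic $0$, and exactly $\mu_p$ in characteristic $p$.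

*Proof.* Theorem 1 gives one inclusion. In characteristic $p$ we have $(1+\epsilon v)^p=1$, so $(t,g,y)\mapsto(t^p,g,y)$ is a homomorphism $G\to\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$. Its kernel is $\mu_p$, and its target embeds in some $\mathrm{GL}_{n,A}$. In characteristic $0$ use $(t,g,y)\mapsto(g,y)\in\mathrm{SL}_2\times\mathbb G_a$, with kernel $Z$. $\square$

## All extensions $E_c$ are linear when $p\ge3$

The example after Theorem 2 suggests that the smooth groups $E_c$ cannot replace $G$ in characteristic $p\ge3$. That is so for every $H$ and every $c$.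

**Theorem 3.** Let $\operatorname{char}k=p\ge3$. For every affine algebraic group $H$ over $k$ and every normalized 2-cocycle $c$, the group $E_c$ embeds in some $\mathrm{GL}_{n,A}$.

In the example, the variable $z$ was moved by $z\mapsto z+\delta a$, the multiplier was $\exp(\delta^2b z)$, and $\delta\cdot\delta^2=\epsilon$ produced the cocycle. In general $z$ will be replaced by a space $Q$ of functions on $H$.

**Step 1: write $c$ as a pairing.** The purpose is to split $c(h,h')$ into a function $\varphi(h')$ evaluated at $h$. Let $H$ act on $\mathcal O(H)$ by $(h\cdot f)(x)=f(xh)$, and put $\varphi(h)(x)=c(x,h)$. Since $(h\cdot\varphi(h'))(x)=c(xh,h')$, the identity (2) reads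
$$h\cdot\varphi(h')-\varphi(hh')+\varphi(h)=c(h,h')\cdot1.\tag{8}$$
Write $c=\sum_jf_j\otimes g_j$. Over a field, every finite set in $\mathcal O(H)$ lies in a finite-dimensional $H$-stable subspace. So there is a finite-dimensional $H$-stable $W\subset\mathcal O(H)$ containing $1$ and all $f_j$; then $c\in W\otimes\mathcal O(H)$, and $\varphi(h)\in R\otimes W$ for $h\in H(R)$. Let $Q=\{f\in W:f(e)=0\}$, so $W=k1\oplus Q$. Because $c(e,h)=0$, we have $\varphi(h)\in R\otimes Q$.

For $q\in Q$ decompose $h\cdot q=\sigma(h)q+\beta(h,q)1$ with $\sigma(h)q$ in the $Q$-part. Evaluating at $e$ gives $\beta(h,q)=q(h)$. Since $k1$ is a stable line with trivial action, $\sigma$ is a representation on $Q\cong W/k1$. We claim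
$$\beta(hh',q)=\beta(h,\sigma(h')q)+\beta(h',q),\quad\varphi(hh')=\varphi(h)+\sigma(h)\varphi(h'),\quad\beta(h,\varphi(h'))=c(h,h').\tag{9}$$
The first is the $k1$-component of $hh'\cdot q=h\cdot\bigl(\sigma(h')q+\beta(h',q)1\bigr)$. The other two are the $Q$-component and the $k1$-component of (8).

For (3) one may take $W=\langle1,a\rangle$. Then $Q$ is spanned by $z=a$, $\sigma$ is trivial, $\beta((a,b),z)=a$, and $\varphi(a,b)=bz$.

**Step 2: an algebra on which $H$ acts by affine substitutions.** The purpose is to build the analogue of $z\mapsto z+\delta a$. Let $A'=k[\delta]/(\delta^6)$, an $A$-algebra through $\epsilon\mapsto\delta^3$, free with basis $1,\delta,\delta^2$. Choose $s$ with $p^s\ge6$, let $x_1,\dots,x_d$ be a basis of $Q$, and put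
$$B=A'\otimes_k\operatorname{Sym}(Q)/(x_1^{p^s},\dots,x_d^{p^s}),$$
a free $A$-module of finite rank. For an $A$-algebra $R$ put $R'=A'\otimes_AR$ and $B_R=B\otimes_AR$. The $p^s$-th power map is additive in characteristic $p$. So if $q=\sum_jr_jx_j\in R\otimes Q$, then $q^{p^s}=\sum_jr_j^{p^s}x_j^{p^s}=0$ in $B_R$. For $h\in H(R)$ define an $R'$-algebra endomorphism $\theta(h)$ of $B_R$ by
$$\theta(h)q=\sigma(h)q+\delta\,\beta(h,q)\qquad(q\in Q).$$
It is well defined, since $(\sigma(h)q+\delta\beta(h,q))^{p^s}=(\sigma(h)q)^{p^s}+\delta^{p^s}\beta(h,q)^{p^s}=0$. On $q\in Q$, the first identity of (9) gives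
$$\theta(h)\theta(h')q=\sigma(h)\sigma(h')q+\delta\beta(h,\sigma(h')q)+\delta\beta(h',q)=\sigma(hh')q+\delta\beta(hh',q)=\theta(hh')q.$$
Both sides are $R'$-algebra endomorphisms, and $Q$ generates $B_R$ over $R'$, so $\theta(h)\theta(h')=\theta(hh')$. Also $\theta(e)=1$, because $\beta(e,q)=q(e)=0$.

**Step 3: the multiplier.** The purpose is to produce the factor $1+\epsilon c$. The ideal $J=\delta^2B_R$ satisfies $J^3=0$, and $2$ is invertible since $p\ge3$. For $v,w\in J$,
$$\bigl(1+v+\tfrac{v^2}2\bigr)\bigl(1+w+\tfrac{w^2}2\bigr)=1+(v+w)+\tfrac{v^2+2vw+w^2}2,$$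
because all products of three elements of $J$ vanish. So $\exp(v)=1+v+v^2/2$ is a homomorphism from $(J,+)$ to $B_R^\times$. The map $\theta(h)$ is $R'$-linear, so it preserves $J$ and satisfies $\theta(h)(\exp v)=\exp(\theta(h)v)$. Put $\omega(h)=\exp(\delta^2\varphi(h))$. By (9),
$$\omega(h)\,\theta(h)(\omega(h'))=\exp\bigl(\delta^2(\varphi(h)+\sigma(h)\varphi(h')+\delta\,c(h,h'))\bigr)=\exp\bigl(\delta^2\varphi(hh')\bigr)\exp\bigl(\delta^3c(h,h')\bigr).$$
Since $\delta^6=0$, the last factor is $1+\delta^3c(h,h')=1+\epsilon c(h,h')$. Therefore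
$$\omega(h)\,\theta(h)(\omega(h'))=(1+\epsilon c(h,h'))\,\omega(hh').\tag{10}$$

**Step 4: a representation of weight $1$.** Let $P(h)$ be the $R$-linear map "apply $\theta(h)$, then multiply by $\omega(h)$" on $B_R$. As $\theta(h)$ is multiplicative, (10) gives, for $v\in B_R$,
$$P(h)P(h')v=\omega(h)\,\theta(h)(\omega(h'))\,\theta(hh')v=(1+\epsilon c(h,h'))P(hh')v.$$
Since $\varphi(e)(x)=c(x,e)=0$, we have $\omega(e)=1$ and $P(e)=1$. Hence $P(h)P(h^{-1})$ and $P(h^{-1})P(h)$ are unit multiples of the identity, and $P(h)$ is invertible. So $\rho_1(t,h)=t\,P(h)$, which is functorial in $R$, is a representation of $E_c$ on the free $A$-module $B$, with $\mathbb G_m$ acting by weight $1$.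

**Step 5: a closed immersion.** The purpose is to add what is needed to detect $h$. Let $\rho_2:E_c\to H_A\hookrightarrow\mathrm{GL}_{N,A}$ be the projection followed by an embedding of $H$ defined over $k$, and let $\rho=\rho_1\oplus\rho_2:E_c\to\mathrm{GL}_{n,A}$. Modulo $\epsilon$ the kernel of $\rho$ is trivial: $\rho_2$ forces $h=e$, and then $\rho_1(t,e)=t$ on the nonzero module $B/\epsilon B$ forces $t=1$. A homomorphism of affine algebraic groups over a field with trivial kernel is a closed immersion (SGA 3, VI$_B$, Cor. 1.4.2). So $\mathcal O(\mathrm{GL}_{n,A})\to\mathcal O(E_c)$ is surjective modulo $\epsilon$. Its cokernel $C$, as an $A$-module, satisfies $C=\epsilon C$, hence $C=\epsilon^2C=0$. The map is surjective, and $\rho$ is a closed immersion. $\blacksquare$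

Comparing the two positive-characteristic results shows what the $\mathrm{SL}_2$ contributes. The group (3) has a representation of weight $1$ for $p\ge3$, while $G$, which contains all $x(a)$ and $y(b)$ with the same commutation relation (5), has none. Theorem 3 uses $p\ge3$ in one place only, the division by $2$ in $\exp$. The example in Theorem 1 is not flat, and these notes do not decide whether every flat affine group scheme of finite type over $A$ embeds when $\operatorname{char}k=p>0$.
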